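# Subcontraction closed classes of graphs that represent all groups

## 1. Large groups and large complete graphs: four classes tried by hand

Graphs are undirected and simple; they may be finite or infinite, of any cardinality. $\mathrm{Aut}\,X$ is the group of all permutations of $V(X)$ preserving adjacency and non-adjacency. A graph $X$ *represents* a group $G$ if $\mathrm{Aut}\,X\cong G$. Classes of graphs are understood up to isomorphism.

Suppose a class of graphs represents every group, and suppose it is closed under contracting connected pieces and passing to subgraphs. Must it be the class of all graphs? This is Conjecture 3.2 of "On The Abstract Group Of Automorphisms". The finite version is a known result of Babai: if a subcontraction closed class is f-universal (its finite members represent all finite groups), then it contains all finite graphs.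

The answer one would first guess is *yes*, for the following reason: a large group needs a graph with a lot of structure, and a graph with a lot of structure contracts onto something containing a large complete graph. We shall see that the answer is indeed yes, but that the reason needs repair. First the definitions.

**Definition (universality).** A class of graphs is *universal* if its members represent all groups.

**Definition (contraction).** A *contraction* of $X$ onto $Y$ is a surjective map $f:V(X)\to V(Y)$ such that (i) distinct $u,v\in V(Y)$ are adjacent iff $u=f(x)$, $v=f(y)$ for some adjacent $x,y\in V(X)$; (ii) the subgraph of $X$ induced by each fibre $f^{-1}(u)$ is connected. $Y$ is a *subcontraction* of $X$ if $Y$ is a subgraph of a contraction of $X$. A class is *subcontraction closed* if it contains every subcontraction of each of its members.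

For example, let $X$ be the $4$-cycle with vertices $1,2,3,4$ in cyclic order. The partition $\{1,2\},\{3\},\{4\}$ is a contraction onto the triangle $K_3$, so the path with three vertices, being a subgraph of $K_3$, is a subcontraction of $X$. The set $\{1,3\}$ is not allowed as a fibre, because it is not connected.

We test the guess on four subcontraction closed classes that do not contain all graphs. Each should miss some group.

**Edgeless graphs.** Fibres are connected, hence singletons, so the class is subcontraction closed. The edgeless graph on $\Omega$ has automorphism group $\mathrm{Sym}(\Omega)$, of order $n!$ if $|\Omega|=n$ is finite and $2^{|\Omega|}$ if $\Omega$ is infinite. So the class represents arbitrarily large groups, without a single edge. It misses the group of order $3$, since $3$ is not a factorial. So a group that is merely large forces nothing.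

**Graphs with at most $\lambda$ vertices**, $\lambda$ an infinite cardinal. The class is subcontraction closed because contractions are surjective. All its automorphism groups have order at most $\lambda^\lambda=2^\lambda$, so it misses every group of order greater than $2^\lambda$. Here size alone suffices.

**Forests.** Subgraphs of forests are forests. If a contraction of $X$ had a cycle $u_1\dots u_m$, choose for each $i$ an edge of $X$ between the fibres of $u_i$ and $u_{i+1}$ (cyclically) and join the two chosen endpoints in each fibre by a path inside that connected fibre. As the fibres are disjoint, this gives a cycle in $X$. So the class is subcontraction closed.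

Forests represent some infinite groups. Take a two-way infinite path with vertices $v_i$ $(i\in\mathbb Z)$, attach a pendant path of length $1$ at each $v_{3m}$ and of length $2$ at each $v_{3m+1}$. The spine is the only two-way infinite path in this tree, so every automorphism preserves it and preserves the labels $1,2,0$ of $v_{3m},v_{3m+1},v_{3m+2}$. A shift $i\mapsto i+c$ preserves them iff $3\mid c$. A reflection $i\mapsto c-i$ would need $c-i\equiv i \pmod 3$ for all $i$, which is impossible. An automorphism that is trivial on the spine is trivial. So this tree represents $\mathbb Z$.

But forests miss the group of order $3$. Suppose $X$ is a forest with $\mathrm{Aut}\,X=\langle\sigma\rangle$ of order $3$. If $\sigma$ moves a component $C$, then the map that is $\sigma$ on $C$, $\sigma^{-1}$ on $\sigma C$ and the identity elsewhere is an automorphism of order $2$, a contradiction. So all components are invariant; let $v$ be a vertex with $\sigma v\neq v$ and $T$ its component. The paths joining the three vertices $v,\sigma v,\sigma^2v$ in pairs have exactly one common vertex $m$, and $\sigma m=m$. On the path from $m$ to $v$ let $u$ be the first moved vertex and $v'$ its predecessor, so $\sigma v'=v'$.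 Then $u$ and $\sigma u$ are distinct neighbors of $v'$, so they lie in distinct components $C_u$ and $\sigma C_u$ of $T-v'$. Interchanging these by $\sigma$ and $\sigma^{-1}$, and fixing everything else, is again an automorphism of order $2$. This is a contradiction.

**Graphs all of whose components have at most $\lambda$ vertices.** Fibres are connected, so a contraction maps components onto components, and the class is subcontraction closed. It omits $K_{\lambda^+}$. It contains all edgeless graphs, so it represents arbitrarily large groups, and counting does not show directly which group it misses. We return to it in Section 3.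

Two tools have appeared: interchanging two isomorphic parts, and elements of finite order, which cannot act as a shift.

## 2. Complete subdivisions, and how to contract them

Throughout, $\lambda$ is an infinite cardinal and $\kappa=\lambda^+$; so $\kappa$ is regular. $K_\kappa$ is the complete graph on $\kappa$ vertices. An *involution* is an element of order exactly $2$. Paths are finite.

**Definition (subdivision).** A *subdivision* of a graph replaces its edges by internally disjoint finite paths. The original vertices are its *branch vertices*. For instance, every cycle is a subdivision of $K_3$.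

**Theorem 1.** A subcontraction closed universal class of graphs contains all graphs.

**Theorem 2.** For every infinite $\lambda$ there is a simple group $G$ of order at most $2^\lambda$ such that every graph $X$ with $\mathrm{Aut}\,X\cong G$ contains a subdivision of $K_{\lambda^+}$.

So the conjecture is true, and the proof is in ZFC.

**Theorem 2 implies Theorem 1.** This step turns a subdivision into a contraction. Let $\mathcal C$ be subcontraction closed and universal and let $Z$ be any graph. Choose an infinite $\lambda\ge|V(Z)|$ and $G$ as in Theorem 2. Some $X\in\mathcal C$ has $\mathrm{Aut}\,X\cong G$. So $X$ contains a subdivision of $K_\kappa$ with branch vertices $b_\delta$ $(\delta<\kappa)$ and connecting paths $P_{\gamma\delta}$ $(\gamma<\delta)$. Let $T_\delta$ consist of $b_\delta$ and all interior vertices of the paths $P_{\gamma\delta}$ with $\gamma<\delta$. The sets $T_\delta$ are disjoint. Each is connected, because $P_{\gamma\delta}$ minus its end $b_\gamma$ is a path containing $b_\delta$. For $\gamma<\delta$, the vertex next to $b_\gamma$ on $P_{\gamma\delta}$ lies in $T_\delta$, so $T_\gamma$ and $T_\delta$ are joined by an edge. Contract each $T_\delta$ to a vertex and leave all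 other vertices of $X$ as singleton fibres. The resulting contraction contains $K_\kappa$ as a subgraph, hence also $Z$, because $|V(Z)|\le\lambda<\kappa$. So $Z\in\mathcal C$. $\square$

From now on the goal is Theorem 2.

## 3. Simple groups: invariant components, and a tree for $\mathrm{Alt}(\Omega)$

Edgeless graphs showed that a representing graph may fall apart into many small pieces. Simplicity of the group prevents this.

**Lemma 3.** Let $G=\mathrm{Aut}\,X$ be infinite and simple, and let $F$ be the set of vertices of $X$ fixed by all of $G$. Then $X-F$ is nonempty, and every component of $X-F$ is mapped to itself by every element of $G$.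

*Proof.* If $X-F$ were empty, $G$ would be trivial. $G$ preserves $F$, so it permutes the components of $X-F$. Suppose some component is moved, and let $\Omega$ be its orbit, $|\Omega|\ge2$.

We first realize all transpositions. Let $C_1\ne C_2$ be in $\Omega$, say $C_2=gC_1$ with $g\in G$. Define $\tau$ to be $g$ on $C_1$, $g^{-1}$ on $C_2$ and the identity elsewhere. Distinct components of $X-F$ are not joined by edges, and $g$ fixes $F$ pointwise, so an edge from $C_1$ to a vertex of $F$ goes to an edge from $C_2$ to the same vertex, and conversely. Thus $\tau$ preserves edges. As $\tau^2=1$, we get $\tau\in\mathrm{Aut}\,X$. It induces the transposition $(C_1\,C_2)$ on $\Omega$.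

So the image $P$ of $G\to\mathrm{Sym}(\Omega)$ contains every transposition, hence contains the group $\mathrm{FSym}(\Omega)$ of all permutations moving only finitely many points. The kernel of $G\to P$ is not $G$, so it is trivial, and $P\cong G$ is simple and infinite. Now $\mathrm{FSym}(\Omega)$ is normal in $\mathrm{Sym}(\Omega)$, hence in $P$, and it is nontrivial, so $P=\mathrm{FSym}(\Omega)$. The even permutations form a normal subgroup of index $2$ in $P$. By simplicity it is trivial, so $|P|=2$, a contradiction. $\square$

*The fourth class again.* Let $\Omega$ be a set with $|\Omega|>2^\lambda$ and let $\mathrm{Alt}(\Omega)$ be the group of even permutations moving finitely many points. It is simple, infinite and of order $|\Omega|$. Suppose $\mathrm{Aut}\,X\cong\mathrm{Alt}(\Omega)$ and all components of $X$ have at most $\lambda$ vertices. Take a component $Y$ of $X-F$. It has at most $\lambda$ vertices and is invariant, and the group acts on it without fixed vertices. By simplicity the action is faithful, so $|\Omega|\le|\mathrm{Sym}(V(Y))|\le2^\lambda$, a contradiction. So the class of graphs with components of size at most $\lambda$ misses $\mathrm{Alt}(\Omega)$.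

This suggests a sensible first approach to Theorem 2. Take a very large simple group, use Lemma 3 to get an action on a connected graph $Y$ with no vertex fixed by the whole group, and show that any such $Y$ is highly connected. For $\mathrm{Alt}(\Omega)$ the last step is false, however large $\Omega$ is.

**Example (a tree for $\mathrm{Alt}(\Omega)$).** Let $\Omega$ be infinite, choose distinct points $\omega_0,\omega_1,\ldots\in\Omega$, put $G=\mathrm{Alt}(\Omega)$, and let $G_n$ be the subgroup of elements fixing $\omega_m$ for all $m\ge n$. Each element of $G$ moves only finitely many $\omega_m$, so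
$$G_0\subseteq G_1\subseteq\cdots,\qquad G=\bigcup_nG_n,\qquad G_n\ne G. \tag{1}$$
Let the vertices of $T$ be the left cosets $gG_n$, with one copy for each level $n\ge0$, and join $gG_n$ to $gG_{n+1}$. Each vertex has exactly one neighbor on the next level up. $T$ is connected: given $gG_n$ and $hG_m$, some $k\ge n,m$ has $g^{-1}h\in G_k$, and both vertices are joined by upward paths to $gG_k=hG_k$. $T$ has no cycle: a lowest vertex of a cycle would have two neighbors on the next level up. So $T$ is a tree. $G$ acts on it by left multiplication, and no vertex is fixed by all of $G$, because the stabilizer of $gG_n$ is $gG_ng^{-1}\neq G$.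

The tree $T$ need not *represent* $\mathrm{Alt}(\Omega)$, so this says nothing about Theorem 2 for $\mathrm{Alt}(\Omega)$ itself. It does show that large, simple, and having only elements of finite order are together not enough for an argument that uses only the action on $Y$. The defect is visible in (1): countably many proper subgroups cover $G$. Let $S$ be the ray with vertices $1G_0,1G_1,1G_2,\dots$ in $T$. Every $f\in G$ lies in some $G_n$ and so fixes a vertex of $S$. No element of $G$ moves $S$ off itself.

## 4. Which side does $f$ move $S$ to?

Let a group $G$ act by automorphisms on a connected nonempty graph $Y$. This section isolates what we want from $G$.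

**Definition (c-set, $E_S$, $c_S$).** A *c-set* is a nonempty set $S\subseteq V(Y)$ with $|S|\le\lambda$ that induces a connected subgraph. Put
$$E_S=\{f\in G: fS\cap S\neq\emptyset\}.$$
For $f\notin E_S$ let $c_S(f)$ be the component of $Y-S$ containing the connected set $fS$.

Clearly $1\in E_S$, and $E_S^{-1}=E_S$, because $fS\cap S\ne\emptyset$ iff $S\cap f^{-1}S\neq\emptyset$. Moreover:

(2) If $C$ is a component of $Y-S$, then $C\cup S$ is connected. Indeed, follow a path from $C$ to $S$. Its first vertex outside $C$ is adjacent to $C$, and it lies in $S$, since otherwise it would belong to $C$. And $S$ is connected.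

*Example.* Let $Y$ be the two-way infinite path on $\mathbb Z$ and $S=\{0\}$. For the shift $f:i\mapsto i+1$, the components $c_S(f)$ and $c_S(f^{-1})$ are the positive and the negative side. For the reflection $f:i\mapsto2-i$ we have $f=f^{-1}$, and both are the positive side. The first claim says that only elements of infinite order can behave like the shift.

**Claim 1.** If $f\notin E_S$ has finite order, then $c_S(f)=c_S(f^{-1})$.

*Proof.* Suppose $C=c_S(f)\ne D=c_S(f^{-1})$. From $f^{-1}S\subseteq D$ we get $S\subseteq fD$. As $C\cap D=\emptyset$, we have $fC\cap S=\emptyset$. By (2) the set $f(C\cup S)=fC\cup fS$ is connected. It is disjoint from $S$ and contains $fS\subseteq C$, so it lies in $C$. Since $fC\cap fS=\emptyset$ and $\emptyset\ne fS\subseteq C$,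
$$fC\subseteq C\setminus fS\subsetneq C.$$
Hence $f^mC\subseteq fC\subsetneq C$ for all $m\ge1$, which contradicts $f^m=1$ for some $m\geq 1$. $\square$

**Claim 2.** If $f,g,f^{-1}g\notin E_S$ all have finite order, then $c_S(f)=c_S(g)$.

*Proof.* Suppose $C=c_S(f)\ne D=c_S(g)$. By Claim 1, $f^{-1}S\subseteq C$ and $g^{-1}S\subseteq D$. The set $f^{-1}(D\cup S)$ is connected by (2). It is disjoint from $S$, because $fS\subseteq C$ is disjoint from $D\cup S$. It contains $f^{-1}S\subseteq C$. So it lies in $C$. It also contains $f^{-1}gS$, because $gS\subseteq D$. Therefore $c_S(f^{-1}g)=C$. In the same way, $g^{-1}(C\cup S)$ is connected, is disjoint from $S$ because $gS\subseteq D$, and contains $g^{-1}S\subseteq D$, so it lies in $D$. It contains $g^{-1}fS$, so $c_S(g^{-1}f)=D$. But $g^{-1}f=(f^{-1}g)^{-1}$, and Claim 1 for $f^{-1}g$ gives $C=D$, a contradiction. $\square$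

Now we see what to ask for. To compare two elements $f,g\notin E_S$, go through a third element $x$ that avoids $E_S$, $fE_S$ and $gE_S$, and apply Claim 2 to the pairs $(f,x)$ and $(g,x)$. So sets like $E_S\cup fE_S\cup gE_S$ must not cover $G$, and the products $f^{-1}x$, $g^{-1}x$ must have finite order. What does $E_S$ look like? We have
$$E_S=\bigcup_{s,s'\in S}\{f:fs=s'\}, \tag{3}$$
and each set in the union is empty or a left coset of the stabilizer $G_s$, which is proper when $s$ is not fixed by all of $G$.

**Definition (small).** A subset of a group $G$ is *small* if it is contained in a union of at most $\lambda$ left cosets of proper subgroups of $G$.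

Left translates of small sets are small, and so are unions of at most $\lambda$ small sets. *Examples.* If $G\ne1$ and $|G|\le\lambda$, every subset of $G$ is small, since singletons are cosets of the trivial subgroup. If $G$ has a proper subgroup of index at most $\lambda$, then $G$ itself is small. By (1), $\mathrm{Alt}(\Omega)$ is small in itself for every infinite $\Omega$ and every $\lambda$.

One could ask for an infinite simple group that is not small and in which all elements have finite order. In such a group the argument above would compare any two elements outside $E_S$. Section 7 shows where the construction used below breaks down for this stronger demand. But it is enough to compare *involutions*, and for this only the products of two given involutions with one new involution need finite order.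

**Definition ($\kappa$-good).** A group $G$ is *$\kappa$-good* if

* (G1) $G$ is infinite and simple;
* (G2) $G$ contains an involution, and for every small $E\subseteq G$ and all involutions $t,t'\in G$ there is an involution $x\in G\setminus E$ such that $tx$ and $t'x$ have finite order.

By (G2), $G$ is not small in itself; so a $\kappa$-good group has order at least $\kappa$, and $\mathrm{Alt}(\Omega)$ is not $\kappa$-good.

## 5. A coherent choice of sides, and a subdivision of $K_\kappa$

**Proposition 4.** Let a $\kappa$-good group $G$ act by automorphisms on a connected nonempty graph $Y$ with no vertex fixed by all of $G$. Then $Y$ contains a subdivision of $K_\kappa$.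

*Proof.* We keep the notation of Section 4. Every set of at most $\lambda$ vertices lies in a c-set: fix a vertex and add finite paths from it to all vertices of the set. By (3), and since no stabilizer $G_s$ is all of $G$, every $E_S$ is small.

**Step 1: one side for each c-set.** The purpose is to show that all involutions outside $E_S$ move $S$ to the same component of $Y-S$. Involutions outside $E_S$ exist by (G2). Let $t,t'\notin E_S$ be involutions. The set $E_S\cup tE_S\cup t'E_S$ is small, so by (G2) there is an involution $x$ outside it with $tx$ and $t'x$ of finite order. Since $t^{-1}=t$ and $x\notin tE_S$, we have $t^{-1}x=tx\notin E_S$. Likewise $t'^{-1}x=t'x\notin E_S$. Claim 2 for $(t,x)$ and for $(t',x)$ gives $c_S(t)=c_S(x)=c_S(t')$. Let $\beta(S)$ be this common component.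

**Step 2: monotonicity for c-sets.** The purpose is to show that $\beta(S')\subseteq\beta(S)$ for c-sets $S\subseteq S'$. Clearly $E_S\subseteq E_{S'}$. Let $t\notin E_{S'}$ be an involution. Then $tS\subseteq\beta(S)$ and $tS\subseteq tS'\subseteq\beta(S')$. The connected set $\beta(S')$ avoids $S'\supseteq S$ and meets $\beta(S)$ in $tS\ne\emptyset$. So $\beta(S')\subseteq\beta(S)$.

**Step 3: extension to all sets of size at most $\lambda$.** We want to remove the connectedness condition on $S$. For $Z\subseteq V(Y)$ with $|Z|\le\lambda$, choose a c-set $S\supseteq Z$ and let $\beta(Z)$ be the component of $Y-Z$ containing the connected set $\beta(S)$. This does not depend on $S$: for c-sets $S_1,S_2\supseteq Z$ take a c-set $S_3\supseteq S_1\cup S_2$. Then $\emptyset\neq\beta(S_3)\subseteq\beta(S_1)\cap\beta(S_2)$ by Step 2, so $\beta(S_1)$ and $\beta(S_2)$ lie in the same component of $Y-Z$. If $Z$ is a c-set, the choice $S=Z$ shows that the two definitions agree. Finally,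
$$\beta(Z')\subseteq\beta(Z)\qquad\text{whenever } Z\subseteq Z',\ |Z'|\le\lambda. \tag{4}$$
Indeed, for a c-set $S\supseteq Z'$ we have $\beta(S)\subseteq\beta(Z)\cap\beta(Z')$, and $\beta(Z')$ is connected and avoids $Z$.

**Step 4: many vertices that cannot be cut off.** Here we find the branch vertices. Let
$$B=\{v\in V(Y): v\in\beta(Z)\text{ for every }Z\subseteq V(Y)\setminus\{v\}\text{ with }|Z|\le\lambda\}.$$
We show $|B|\ge\kappa$. Suppose $|B|\le\lambda$. For each $v\notin B$ fix $Z_v$ with $v\notin Z_v$, $|Z_v|\le\lambda$ and $v\notin\beta(Z_v)$. Then $v$ lies in a component of $Y-Z_v$ other than $\beta(Z_v)$, so $v$ has no neighbor in $\beta(Z_v)$. Let $C=\beta(B)$ and pick $x\in C$. Put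
$$Z_0=B\cup\{x\},\qquad Z_{m+1}=Z_m\cup\bigcup\{Z_v: v\in Z_m\setminus B\},\qquad Z=\bigcup_{m}Z_m .$$
Then $|Z|\le\lambda$. Let $D=\beta(Z)$. By (4), $\emptyset\ne D\subseteq C$, because $B\subseteq Z$. If $v\in Z\setminus B$, then $Z_v\subseteq Z$, so $D\subseteq\beta(Z_v)$ by (4), and $v$ has no neighbor in $D$. Since $D$ is a component of $Y-Z$, every vertex outside $D$ adjacent to $D$ lies in $Z$, and hence in $B$. Now $x\in C\setminus D$, because $x\in Z$. As $C$ is connected, some vertex of $C\setminus D$ is adjacent to $D$. This vertex lies in $C\cap B$, which is empty because $C=\beta(B)$ is a component of $Y-B$. This is a contradiction.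

**Step 5: the subdivision.** We build it by recursion. Let $b,b'\in B$ be distinct and let $Z\subseteq V(Y)\setminus\{b,b'\}$ with $|Z|\le\lambda$. By definition of $B$, both $b$ and $b'$ lie in $\beta(Z)$, so they are joined by a path avoiding $Z$. At stage $\delta<\kappa$ let $U$ be the set of vertices used so far; it has at most $\lambda$ elements, since at most $\lambda$ finite paths have been chosen. Choose $b_\delta\in B\setminus U$. Then, successively for $\gamma<\delta$, choose a path $P_{\gamma\delta}$ from $b_\gamma$ to $b_\delta$ avoiding all previously used vertices other than $b_\gamma,b_\delta$. At each moment at most $\lambda$ vertices have been used, so the recursion runs through all $\delta<\kappa$. Each new branch vertex is off all earlier paths, and each new path meets what came before only in its ends. The result is a subdivision of $K_\kappa$. $\square$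

**Corollary 5.** If $G$ is $\kappa$-good and $\mathrm{Aut}\,X\cong G$, then $X$ contains a subdivision of $K_\kappa$.

*Proof.* Identify $G$ with $\mathrm{Aut}\,X$. By (G1) and Lemma 3, $X-F$ is nonempty and all its components are $G$-invariant. Let $Y$ be one of them. $G$ acts on the connected graph $Y$, and no vertex of $Y$ is fixed by all of $G$, since $Y\cap F=\emptyset$. Apply Proposition 4. $\square$

Theorem 2 will follow once there is a $\kappa$-good group of order at most $2^\lambda$.

## 6. How a relation keeps $x$ out of cosets

How can one make sure that a group is not covered by $\lambda$ cosets of proper subgroups? Let $w(a,b)$ be a word in positive powers of two letters. Suppose $x,x'$ lie in one left coset $aH$ of a proper subgroup $H$, and let $g^{-1}\in aH$. Then $aH=g^{-1}H$, so $gx,gx'\in H$, and therefore $w(gx,gx')\in H$. If the group satisfies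
$$w(gx,gx')=k\quad\text{with }k\notin H, \tag{5}$$
then $x,x'$ cannot both lie in $aH$. So we adjoin $\kappa$ new involutions $x_j$ and impose (5) on *every pair* $x_j,x_{j'}$, with one pair $(g,k)$ for each of $\lambda$ given cosets. Since $\kappa>\lambda$, the pigeonhole principle then gives some $x_j$ outside all of them. We also impose $(tx_j)^n=(t'x_j)^n=1$ to get finite orders. These relations must not collapse the group we started from. For that we use small cancellation, with a word $w$ in which every stretch of moderate length reveals its place:
$$w(a,b)=ab\cdot ab^2\cdot ab^3\cdots ab^{N_0},\qquad N_0=100,\qquad n=|w|=N_0+\tfrac{N_0(N_0+1)}2=5150 .$$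
For illustration, with $N_0=3$ the word is $ab\,abb\,abbb$. Read cyclically, its pairs of consecutive $b$-run lengths are $(1,2),(2,3),(3,1)$; read backward they are $(2,1),(3,2),(1,3)$. A single such pair tells us both the direction and the position.

## 7. Small cancellation in free products

We use the terminology of Lyndon–Schupp, *Combinatorial Group Theory*, Ch. V §9. Let $F$ be a free product. Every nontrivial element has a unique normal form $y_1\cdots y_m$, whose *syllables* $y_i$ are nontrivial elements of the factors with neighboring syllables in different factors. Its length is $|y_1\cdots y_m|=m$, and $|1|=0$. A product $uv$ is *reduced* if the last syllable of $u$ and the first of $v$ lie in different factors. It is *semi-reduced* if these two syllables do not cancel; they may lie in the same factor and consolidate to one syllable. For $a,a'\in A$, $b,b'\in B$ nontrivial with $bb'\ne1$, the product $(ab)(b'a')$ in $A*B$ is semi-reduced, not reduced, and equals $a\,(bb')\,a'$ of length $3$.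

An element with normal form $y_1\cdots y_m$, $m\ge2$, is *cyclically reduced* if $y_1,y_m$ lie in different factors, and *weakly cyclically reduced* if $y_m\ne y_1^{-1}$. For example, $aba$ with $a^2\ne1$ is weakly cyclically reduced but not cyclically reduced, and conjugating by $a$ turns it into the cyclically reduced element $ba^2$. If $a^2=1$, then $aba$ is not weakly cyclically reduced. Recall the conjugacy theorem for free products: if a cyclically reduced element of length at least $2$ is conjugate to another such element, the two are cyclic permutations of each other, and it is not conjugate to an element of a factor.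

**Definition (symmetrized, piece, $C'(\mu)$).** A set $R\subseteq F$ is *symmetrized* if its elements are weakly cyclically reduced and it contains all weakly cyclically reduced conjugates of $r^{\pm1}$ for $r\in R$. A *piece* is an element $c$ for which there are distinct $r_1,r_2\in R$ with $r_1=cc_1$, $r_2=cc_2$ semi-reduced. $C'(\mu)$ means: $|c|<\mu|r|$ whenever $r=cb\in R$ is semi-reduced with $c$ a piece, and $|r|>1/\mu$ for all $r\in R$.

*Example.* Let $t\ne t'$ be involutions in $A$ and $x$ an involution in $B$, and suppose $R$ contains $(xt)^n$ and $(xt')^n$ with $n\ge2$. Then $x$ is a piece. If $z\in A\setminus\{1,t,t'\}$, then $xz$ is a piece too: $(xt)^n=(xz)\,(z^{-1}t\,x\,t\cdots)$ is semi-reduced, and the same holds with $t'$. So the last syllable of a piece need not be a syllable of the relators.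

**Theorem 6 (Lyndon–Schupp, Theorem V.9.3).** If a symmetrized $R\subseteq F$ satisfies $C'(\mu)$ with $\mu\le1/6$, and $w\ne1$ lies in the normal closure of $R$, then $w=usv$ in reduced form, where some $r\in R$ has reduced form $r=sv'$ with $|s|>(1-3\mu)|r|$.

*Why we do not make all elements have finite order in this way.* Let $n\ge2$ and suppose $A$ has two distinct nontrivial elements $a,a'$. Take $1\ne x\in B$ and impose $u^n=1$ for all $u\in F$. With $v=ax$ and $u=v^{n-1}a'x$, the relators $v^n$ and $u^n$ are distinct and both begin with $v^{n-1}$. So $v^{n-1}$ is a piece of length $2(n-1)\ge n=\tfrac12|v^n|$, and $C'(\mu)$ fails for every $\mu\le1/6$. This is why (G2) only asks for finite order of $tx$ and $t'x$; all the relators we need will have one common length.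

We put Theorem 6 into a form that is easy to check by comparing windows.

**Criterion 7.** Let $F=A*B$ with $A,B\ne1$. Let $\mathcal W\subseteq F$ be a set of cyclically reduced elements, all of the same even length $L$. Each $W\in\mathcal W\cup\mathcal W^{-1}$ gives a cyclic sequence of syllables indexed by $\mathbb Z/L$. Let $q\ge1$ with $10(q+1)<L$, and assume:

(6) if the cyclic sequences $y,y'$ of $W,W'\in\mathcal W\cup\mathcal W^{-1}$ satisfy $y_{s+l}=y'_{s'+l}$ for $0\le l<q$, then $y_{s+l}=y'_{s'+l}$ for all $l$.

Then every nontrivial element of the normal closure $N$ of $\mathcal W$ has length $>L/2>2$. In particular $A$ and $B$ embed in $F/N$, and the image of $B\setminus\{1\}$ is disjoint from the image of $A$.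

*Proof.* **Step 1: the conjugates.** We list the weakly cyclically reduced conjugates of a cyclically reduced $W=y_1\cdots y_L$. Up to cyclic renumbering of the syllables, they are exactly the elements
$$z\,y_2\cdots y_L\,(y_1z^{-1}),\qquad 1\ne z\text{ in the factor of }y_1, \tag{7}$$
which have length $L$ if $z=y_1$ and $L+1$ otherwise. The elements (7) are conjugates of $W$. They are weakly cyclically reduced: for $z=y_1$ we get $W$ itself, and for $z\ne y_1$ the last and first syllables satisfy $(y_1z^{-1})z=y_1\ne1$. Conversely, take a weakly cyclically reduced conjugate of $W$. It does not lie in a factor. If its first and last syllables lie in different factors, it is cyclically reduced, hence a cyclic permutation of $W$, that is, (7) with $z=y_1$ after renumbering. Otherwise it is $z\,u\,z'$ with $z,z'$ in one factor, $z'z\ne1$, and $u\neq 1$ beginning and ending in the other factor. Conjugating by $z$ gives $u\,(z'z)$, which is cyclically reduced, hence a cyclic permutation of $W$. After renumbering, $u=y_2\cdots y_L$ and $z'z=y_1$, so $z'=y_1z^{-1}$.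

Let $R$ be the set of all weakly cyclically reduced conjugates of elements of $\mathcal W\cup\mathcal W^{-1}$. It is symmetrized, and its normal closure is $N$.

**Step 2: pieces are short.** We bound the length $p$ of a piece $c$ by means of (6). Let $r_1\ne r_2$ in $R$ with $r_1=cc_1$ and $r_2=cc_2$ semi-reduced. The first $p-1$ syllables of $c$, $r_1$ and $r_2$ agree; only the last syllable of $c$ can be consolidated. Since $p\le|r_1|\le L+1$, we have $p-1\le L$. Write $r_1$ and $r_2$ in the form (7). Their syllables number $2,\dots,p-1$ are full consecutive syllables of the corresponding cyclic sequences. If $p-2\ge q$, then by (6) the two cyclic sequences agree in the aligned position, including the syllable $y_1$. The first syllable $z$ is also common to $r_1$ and $r_2$. As $z\,y_2\cdots y_L\,y_1z^{-1}$ is determined by the aligned sequence and $z$, we get $r_1=r_2$, a contradiction. So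
$$p\le q+1<\frac L{10}\le\frac{|r|}{10}\qquad\text{for all }r\in R .$$

**Step 3: conclusion.** We apply Theorem 6. We have $|r|\ge L>10$, so $C'(1/10)$ holds. A nontrivial element of $N$ has the reduced form $usv$ with $|s|>\frac7{10}|r|\ge\frac7{10}L$, so its length exceeds $\frac7{10}L>L/2$. Also $L>10(q+1)\ge20$, so $L/2>2$. Nontrivial elements of $A$ and $B$ have length $1$, so $A$ and $B$ embed. If $b\in B\setminus\{1\}$ and $a\in A$ had the same image, then $b^{-1}a\in N$ would be nontrivial of length at most $2$, a contradiction. $\square$

## 8. Adjoining $\kappa$ involutions

**Lemma 8.** Let $G_0$ be a group, let $(g_i)_{i\in I}$ be distinct nontrivial elements of $G_0$, let $k_i\in G_0\setminus\{g_i\}$, and let $t_1,t_2\in G_0$ be involutions. There is a group $G_1\ge G_0$ containing distinct involutions $x_j$ $(j<\kappa)$, generated by $G_0$ and the $x_j$, such that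

1. $w(g_ix_j,g_ix_{j'})=k_i$ for all $i\in I$, $j<j'<\kappa$;
2. $(t_\nu x_j)^n=1$ for $\nu=1,2$ and all $j<\kappa$.

*Proof.* **Step 1: the relators.** We write down $\mathcal W$ and check lengths. Let $B$ be an elementary abelian $2$-group with basis $(x_j)_{j<\kappa}$ and $F=G_0*B$. Let $\mathcal W$ consist of all
$$R_{ijj'}=k_i^{-1}w(g_ix_j,g_ix_{j'})=h_i\,x_{(1)}\,g_i\,x_{(2)}\,g_i\cdots g_i\,x_{(n)}\quad(j<j'),\qquad h_i=k_i^{-1}g_i\ne1,$$
where $x_{(s)}$ is $x_j$ or $x_{j'}$ according as the $s$-th letter of $w$ is $a$ or $b$, together with all $Q_{\nu j}=(t_\nu x_j)^n$. All these elements begin in $G_0$ and end in $B$, so they are cyclically reduced, of length $L=2n=10300$. We verify (6) with $q=6N_0+7=607$. Note that $10(q+1)=6080<L$. (In general $10(q+1)=60N_0+80$ and $L=N_0^2+3N_0$.) A window of $q$ consecutive syllables contains at least $303=3N_0+3$ syllables from each factor. Let two elements $W,W'$ of $\mathcal W\cup\mathcal W^{-1}$ share such a window.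

**Step 2: $Q$ against $Q$.** This case shows that equal windows give equal periodic sequences. Since $t_\nu$ and $x_j$ are involutions, $Q_{\nu j}^{-1}$ has the same cyclic sequence as $Q_{\nu j}$, namely $t_\nu,x_j,t_\nu,x_j,\dots$ Two consecutive syllables determine the whole aligned sequence, so (6) holds.

**Step 3: $R$ against $Q$.** We show that these share no window. All $B$-syllables of $Q_{\nu j}^{\pm1}$ are equal. In the cyclic $B$-sequence of $R_{ijj'}^{\pm1}$ at most $N_0$ consecutive syllables are equal. The window contains $3N_0+3$ consecutive $B$-syllables.

**Step 4: $R$ against $R$.** The window must reveal the relator and the position. Inverting both elements if necessary, let $W=R_{ijj'}$ and $W'=R_{i_1ll'}^{\varepsilon}$, $\varepsilon=\pm1$. In the cyclic word $w$, consecutive letters $a$ are separated by at most $N_0$ letters $b$. So among any $3N_0+3$ consecutive letters the first $N_0+1$ contain an $a$, the next $a$ comes at most $N_0+1$ places later, and so does the one after it. Hence the window contains a factor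
$$a\,b^s\,a\,b^{s'}a,\qquad (s,s')=(s,s+1)\ (1\le s<N_0)\quad\text{or}\quad(s,s')=(N_0,1).$$
In $W'$ the corresponding $B$-syllables, in order, are $\alpha$, then $s$ times $\beta$, then $\alpha$, then $s'$ times $\beta$, then $\alpha$, where $\alpha=x_j$ and $\beta=x_{j'}$. As $\max(s,s')\ge2$, $\beta$ occurs twice in succession. The $B$-syllables of $W'$ are $x_l$ at the letters $a$ and $x_{l'}$ at the letters $b$ (inversion reverses the order but does not change the involutions), and two successive letters $a$ never occur in the cyclic word $w$. So $\beta=x_{l'}$, hence $\alpha=x_l$, that is, $j=l$ and $j'=l'$.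

Now $s,s'$ are the lengths of two consecutive complete $b$-runs of $W'$ in reading order. If $\varepsilon=-1$, such pairs have the form $(r+1,r)$ or $(1,N_0)$. Since $N_0\ge3$, neither $(s,s+1)$ nor $(N_0,1)$ is of this form. So $\varepsilon=1$. Each run length $1,\dots,N_0$ occurs exactly once in the cyclic word, so the two windows are at the same position. The window contains a $G_0$-syllable at a position other than that of $h_i$; comparing there gives $g_i=g_{i_1}$, and $i=i_1$ because the $g_i$ are distinct. So $W=W'$, and the aligned cyclic sequences are identical.

**Step 5: conclusion.** By Criterion 7, $G_0$ and $B$ embed in $G_1=F/N$. So the $x_j$ are distinct involutions of $G_1$, and relations 1 and 2 hold by construction. $\square$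

## 9. A $\kappa$-good group of order at most $2^\lambda$

**Proposition 9.** There is a $\kappa$-good group $G$ with $|G|\le2^\lambda$.

*Proof.* **Step 1: closing off.** We build a group in which Lemma 8 has been applied to every possible input of size at most $\lambda$. A *datum* in a group $H$ consists of a family $(g_i,k_i)_{i\in I}$ with $|I|\le\lambda$, where the $g_i\in H\setminus\{1\}$ are distinct and $k_i\in H\setminus\{g_i\}$, and of two involutions $t_1,t_2\in H$. For instance, $I=\emptyset$ with $t_1=t_2$ the involution is a datum in the group of order $2$. A datum in $H$ remains a datum in every overgroup of $H$. Up to reindexing we may take $I\subseteq\lambda$, so a group of order at most $2^\lambda$ has at most $(2^\lambda)^\lambda=2^\lambda$ data.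

Build an increasing continuous chain $(G_\alpha)_{\alpha<\kappa}$. $G_0$ has order $2$, and at limits we take unions. $G_{\alpha+1}$ is obtained from $G_\alpha$ by going through all data in $G_\alpha$ along a well-ordering, applying Lemma 8 once for each datum to the group reached so far, and taking unions at limits. If $|G_\alpha|\le2^\lambda$, there are at most $2^\lambda$ applications, and each adds at most $\kappa\le2^\lambda$ generators. So $|G_{\alpha+1}|\le2^\lambda$. By induction $|G_\alpha|\le2^\lambda$ for all $\alpha<\kappa$, and $G=\bigcup_{\alpha<\kappa}G_\alpha$ has order at most $2^\lambda$. As $\kappa$ is regular, the at most $\lambda$ elements of a datum in $G$ lie in one $G_\alpha$. Hence: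

(8) for each datum in $G$ there are distinct involutions $x_j\in G$ $(j<\kappa)$ satisfying 1 and 2 of Lemma 8.

**Step 2: (G1).** We show that $G$ is infinite and simple. It is infinite by (8). Let $N$ be a normal subgroup with $1\ne N\ne G$. Pick $u\in N\setminus\{1\}$ and $g_1\in G\setminus N$, and put $g_2=g_1u$, $k_1=1$, $k_2=g_1$. Then $g_1\neq g_2$, both lie outside $N$ and so are nontrivial, and $k_1\ne g_1$, $k_2\ne g_2$. By (8), with any involutions $t_1,t_2$, there are $x,x'\in G$ with
$$w(g_1x,g_1x')=1,\qquad w(g_2x,g_2x')=g_1 .$$
Modulo $N$ the left-hand sides agree. So $g_1\in N$, a contradiction.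

**Step 3: (G2).** We carry out the pigeonhole argument of Section 6. $G$ contains an involution. Let $E\subseteq\bigcup_{i\in I}a_iH_i$ with $|I|\le\lambda$ and $H_i$ proper subgroups of $G$, and let $t,t'$ be involutions. Let $D$ be the union of the cosets $a_iH_i$ with $|H_i|\le\lambda$; then $|D|\le\lambda$. Let $I'=\{i:|H_i|\ge\kappa\}$. Going through $I'$ along a well-ordering of type at most $\lambda$, choose distinct nontrivial $g_i$ with $g_i^{-1}\in a_iH_i$. This is possible, since $|a_iH_i|\ge\kappa$ and at most $\lambda$ elements are excluded. Choose $k_i\in G\setminus H_i$ with $k_i\ne g_i$. This is possible, since $G\setminus H_i$ contains a coset of the infinite group $H_i$. Apply (8) to the datum $(g_i,k_i)_{i\in I'}$, $t$, $t'$.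

Suppose all $x_j$ lie in $\bigcup_{i\in I}a_iH_i$. At most $\lambda$ of these $\kappa$ elements lie in $D$, and $|I'|\le\lambda$. So some $i\in I'$ and $j<j'$ satisfy $x_j,x_{j'}\in a_iH_i=g_i^{-1}H_i$. Then $g_ix_j,g_ix_{j'}\in H_i$ and $k_i=w(g_ix_j,g_ix_{j'})\in H_i$, a contradiction. So some involution $x_j$ lies outside $E$, and $(tx_j)^n=(t'x_j)^n=1$. $\square$

Corollary 5 and Proposition 9 prove Theorem 2, and hence Theorem 1. $\blacksquare$

## 10. Closure under subdivisions

Corollary 5 produces subdivisions, and these can be used without any contraction.

**Definition (topologically closed).** A class of graphs is *topologically closed* if it contains $Z$ whenever some member contains a subdivision of $Z$ as a subgraph.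

Every subcontraction closed class is topologically closed: assign the interior vertices of each subdividing path to one end of that path, and contract the resulting connected sets; the contraction contains $Z$ as a subgraph. On the other hand, the graphs of maximum degree at most $3$ are topologically closed, because branch vertices keep their degrees. They are not subcontraction closed: contracting the edge between the two vertices of degree $3$ in a tree with six vertices (two adjacent vertices, each with two further leaves) gives a vertex of degree $4$.

**Theorem 10.** For a topologically closed class $\mathcal C$ of graphs (in particular, for a subcontraction closed class) the following are equivalent: (a) $\mathcal C$ is universal; (b) $\mathcal C$ represents every simple group; (c) $\mathcal C$ contains all graphs.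

*Proof.* (a)⇒(b) is trivial. (b)⇒(c): given $Z$, take an infinite $\lambda\ge|V(Z)|$. By Theorem 2 some member of $\mathcal C$ contains a subdivision of $K_{\lambda^+}$, and hence a subdivision of $Z$. So $Z\in\mathcal C$. (c)⇒(a): every group is the automorphism group of a graph (Frucht; de Groot 1959; Sabidussi, Monatsh. Math. 64 (1960)). $\square$

The finite analogue of (a)⇒(c) for topologically closed classes is false. The graphs of maximum degree at most $3$ form a topologically closed class, which is f-universal by Frucht (Canad. J. Math. 1 (1949)), but it omits $K_5$, whose vertices have degree $4$.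

## 11. Simple groups of order $\lambda^+$, for regular $\lambda$

**Theorem 11.** Let $\lambda$ be infinite.

(i) If a topologically closed class represents all simple groups of order $\le2^\lambda$, then it contains all graphs with at most $\lambda^+$ vertices.

(ii) If $\lambda$ is regular, there is a simple group $G$ of order exactly $\lambda^+$ such that every graph representing $G$ contains a subdivision of $K_{\lambda^+}$. Hence in (i) simple groups of order $\lambda^+$ suffice.

(iii) Representing all groups of order $\le\lambda$ does not suffice, even for subcontraction closed classes. Thus for regular $\lambda$ the order $\lambda^+$ in (ii) is the least possible; under GCH this bound $\lambda^+=2^\lambda$ is optimal for every infinite $\lambda$.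

*Proof of (i).* By Theorem 2 some member contains a subdivision of $K_{\lambda^+}$, hence of every graph with at most $\lambda^+$ vertices. $\square$

*Proof of (iii).* The class of graphs with at most $\lambda$ vertices is subcontraction closed and omits $K_{\lambda^+}$. It represents all groups of order $\le\lambda$: finite groups are represented by finite graphs (Frucht), and a group of infinite order $\mu$ is represented by a graph with $\mu$ vertices (Sabidussi, loc. cit.). In particular a group of order $\le\lambda$ never has the property in (ii). Under GCH, the group of Theorem 2 has order at most $2^\lambda=\lambda^+$, so its order is exactly $\lambda^+$, and no smaller order is possible. $\square$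

*Proof of (ii).* By Corollary 5 it suffices to construct a $\kappa$-good group of order $\kappa=\lambda^+$. The construction of Section 9 is too large, because it treats all families of size $\lambda$, and there may be more than $\kappa$ of them. Instead we adjoin only one involution $x_\alpha$ at each step $\alpha<\kappa$, relate it to all earlier $x_\beta$, and let a coloring of pairs decide which value $w(gx_\beta,gx_\alpha)$ receives.

**Step 1: the coloring.** The purpose is to have every value occur on every large set of indices. By Todorčević's theorem (*Partitioning pairs of countable ordinals*, Acta Math. 159 (1987)), $\lambda^+\not\to[\lambda^+]^2_{\lambda^+}$ for regular $\lambda$. That is, there is a coloring of the pairs from $\lambda^+$ with $\lambda^+$ colors that takes all colors on the pairs from any subset of size $\lambda^+$. Composing with a surjection of the colors onto $\lambda$, we get $\chi:[\kappa]^2\to\lambda$ that takes every value $\zeta<\lambda$ on $[J]^2$ for every $J\subseteq\kappa$ with $|J|=\kappa$.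

**Step 2: the chain and its relators.** We set up the recursion. We build a continuous increasing chain of groups $G_\alpha$ $(\alpha<\kappa)$ with $|G_\alpha|\le\lambda$, $|G_0|=2$ and $G_{\alpha+1}=\langle G_\alpha,x_\alpha\rangle$, where $x_\alpha$ is an involution not in $G_\alpha$. At limits we take unions; these have order at most $\lambda$, since $|\alpha|\le\lambda$. For each $\beta$ fix a surjection $p_\beta:\lambda\to G_\beta\times G_\beta$. For $\beta<\alpha$ and $g\in G_\beta$, write $p_\beta(\chi(\beta,\alpha))=(k,z)$ and put
$$\varphi_{\beta\alpha}(g)=k\ \text{ if }g\ne z,\qquad \varphi_{\beta\alpha}(z)=1. \tag{9}$$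
Given $G_\alpha$, let $F=G_\alpha*\langle x_\alpha\mid x_\alpha^2\rangle$, let $M=N_0(N_0+1)/2=5050$, and let $\mathcal W$ consist of
$$R_{g,\beta}=\varphi_{\beta\alpha}(g)^{-1}\,w(gx_\beta,gx_\alpha)\quad(\beta<\alpha,\ 1\ne g\in G_\beta),\qquad Q_t=(tx_\alpha)^M\quad(t\in G_\alpha\text{ an involution}).$$

Here $gx_\beta\in G_\alpha$, so we must recompute the normal form. Put $d=gx_\beta g$ and $h=\varphi_{\beta\alpha}(g)^{-1}d$. Since $x_\beta\notin G_\beta$ and $g,\varphi_{\beta\alpha}(g)\in G_\beta$, we have $d,h\notin G_\beta$. In particular
$$d,h\notin\{1,g\}. \tag{10}$$
From
$$w(gx_\beta,gx_\alpha)=\prod_{s=1}^{N_0}gx_\beta\,(gx_\alpha)^s=\prod_{s=1}^{N_0}d\,x_\alpha\,(gx_\alpha)^{s-1}$$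
we see that $R_{g,\beta}$ is cyclically reduced with $1+2+\cdots+N_0=M$ syllables from $G_\alpha$, so its length is $L=2M=10100$. Its cyclic sequence of $G_\alpha$-syllables, consecutive ones being separated by $x_\alpha$, is
$$Y_0\rho_0Y_1\rho_1\cdots Y_{N_0-1}\rho_{N_0-1},\qquad Y_0=h,\quad Y_s=d\ (1\le s\le N_0-1),\quad \rho_s=(g,\dots,g)\ (s\text{ copies}). \tag{11}$$
We call the $Y_s$ *delimiters*; by (10) they differ from $g$. For example, the sequence begins $h,\ d,\,g,\ d,\,g,\,g,\ d,\,g,\,g,\,g,\dots$ Also $|Q_t|=L$, and $Q_t$ is cyclically reduced.

We verify (6) with $q=6N_0+1=601$. Note that $10(q+1)=6020<L$. A window of $q$ syllables contains at least $3N_0=300$ consecutive $G_\alpha$-syllables.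

**Step 3: $Q$ against $Q$, and $R$ against $Q$.** These are the periodic cases. $Q_t^{-1}$ has the same cyclic sequence as $Q_t$, and two consecutive syllables determine $t$ and the aligned sequence. As to $R$ and $Q$: the $G_\alpha$-syllables of $Q_t$ are all equal, while $R_{g,\beta}^{\pm1}$ has at most $N_0-1$ equal consecutive $G_\alpha$-syllables, since its runs of $g^{\pm1}$ have length at most $N_0-1$ and at most two delimiters, $Y_0$ and $Y_1$, occur in succession. So no such window is shared.

**Step 4: a recognizable stretch in every $R$-window.** The purpose is to find two consecutive complete runs of length at least $3$ in the window. Put $Y_{N_0}:=Y_0$. We claim that any $3N_0$ consecutive $G_\alpha$-syllables of $R_{g,\beta}$ contain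
$$D_s=Y_s\,\rho_s\,Y_{s+1}\,\rho_{s+1}\,Y_{s+2}\quad\text{for some }3\le s\le N_0-2;\qquad|D_s|=2s+4\le2N_0 .$$
Let $Y_s$, $0\le s\le N_0-1$, be the first delimiter in the stretch. At most $N_0-1$ syllables precede it.

* If $3\le s\le N_0-2$, then $D_s$ ends by position $(N_0-1)+2N_0=3N_0-1$.
* If $s\le2$, then at most $6$ further syllables (those of $Y_0\rho_0Y_1\rho_1Y_2\rho_2$) precede $D_3$, which has length $10$. So $D_3$ ends by position $(N_0-1)+6+10=N_0+15$.
* If $s=N_0-1$, at most $N_0-2$ syllables precede $Y_s$, since they belong to $\rho_{N_0-2}$. Then come the $N_0$ syllables of $Y_{N_0-1}\rho_{N_0-1}$, then $6$ syllables, then $D_3$. It ends by position $(N_0-2)+N_0+6+10=2N_0+14$.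

All these numbers are at most $3N_0$.

**Step 5: $R$ against $R$.** The stretch $D_s$ must reveal the relator and the position. Inverting both elements if necessary, let $W=R_{g,\beta}$ and $W'=R_{g',\beta'}^{\varepsilon}$ share a window, and let $D_s$ be as in Step 4. In $W'$, the $G_\alpha$-syllables other than the run syllables $g'^{\varepsilon}$ occur at most two in succession, and each of them differs from $g'^{\varepsilon}$ by (10). So three equal consecutive $G_\alpha$-syllables of $W'$ must all be $g'^{\varepsilon}$. Since $\rho_s$ has $s\ge3$ syllables, $g=g'^{\varepsilon}$. The delimiters $Y_s,Y_{s+1},Y_{s+2}$ differ from $g$, so they are delimiters of $W'$ too, and $s,s+1$ are the lengths of consecutive complete runs of $W'$ in reading order. For $\varepsilon=-1$ such pairs are $(r+1,r)$ or $(0,N_0-1)$, which is impossible because $s\ge3$. So $\varepsilon=1$ and $g=g'$. Each run length $0,\dots,N_0-1$ occurs once in (11), so the positions agree. At the position of $Y_{s+1}$ we have $4\le s+1\le N_0-1$, so there $W$ has $gx_\beta g$ and $W'$ has $gx_{\beta'}g$. Hence $x_\beta=x_{\beta'}$. This forces $\beta=\beta'$: if, say, $\beta<\beta'$, then $x_\beta\in G_{\beta+1}\subseteq G_{\beta'}$, whereas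 $x_{\beta'}\notin G_{\beta'}$. Thus $W=W'$, and the aligned cyclic sequences are identical.

By Criterion 7, $G_\alpha$ embeds in $G_{\alpha+1}:=F/N$, and $x_\alpha$ is an involution outside $G_\alpha$. Also $|G_{\alpha+1}|\le\lambda$. This completes the recursion. Let $G=\bigcup_{\alpha<\kappa}G_\alpha$. The $x_\alpha$ are distinct and all $|G_\alpha|\le\lambda$, so $|G|=\kappa$.

**Step 6: prescribed values on large index sets.** We show what the coloring buys us:

(12) Let $k,z\in G$, let $\Gamma\subseteq G\setminus\{1\}$ be finite, and let $J\subseteq\kappa$ with $|J|=\kappa$. Then there are $\beta<\alpha$ in $J$ such that for all $g\in\Gamma$: $w(gx_\beta,gx_\alpha)=k$ if $g\ne z$, and $w(gx_\beta,gx_\alpha)=1$ if $g=z$.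

Discard from $J$ the at most $\lambda$ ordinals $\beta$ with $\Gamma\cup\{k,z\}\not\subseteq G_\beta$. For each remaining $\beta$ choose $\zeta_\beta<\lambda$ with $p_\beta(\zeta_\beta)=(k,z)$. On a subset $J'$ of size $\kappa$ the value $\zeta_\beta=\zeta$ is constant. Choose $\beta<\alpha$ in $J'$ with $\chi(\beta,\alpha)=\zeta$. Then $p_\beta(\chi(\beta,\alpha))=(k,z)$, and the relators $R_{g,\beta}$ of stage $\alpha$, with (9), give (12).

**Step 7: (G1).** We repeat the argument for simplicity. $G$ is infinite. If $N$ is normal with $1\ne N\ne G$, take $u\in N\setminus\{1\}$, $g_1\in G\setminus N$ and $g_2=g_1u$. Then $g_1\ne g_2$ are nontrivial. By (12) with $k=g_1$, $z=g_2$, $\Gamma=\{g_1,g_2\}$ and $J=\kappa$, there are $\beta<\alpha$ with $w(g_1x_\beta,g_1x_\alpha)=g_1$ and $w(g_2x_\beta,g_2x_\alpha)=1$. Modulo $N$ this gives $g_1\in N$, a contradiction.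

**Step 8: (G2).** We repeat the pigeonhole argument, now with the single sequence $(x_\alpha)$. Let $a_iH_i$ $(i\in I,\ |I|\le\lambda)$ be left cosets of proper subgroups covering $E$, and let $t,t'$ be involutions. Choose $\gamma<\kappa$ with $t,t'\in G_\gamma$. For all $\alpha\ge\gamma$ the relators $Q_t,Q_{t'}$ of stage $\alpha$ show that $tx_\alpha$ and $t'x_\alpha$ have finite order. Suppose $x_\alpha\in\bigcup_ia_iH_i$ for all $\alpha\ge\gamma$. The cosets with $H_i=1$ contain at most $\lambda$ of the $x_\alpha$. So for some $i$ with $H_i\ne1$ the set $J=\{\alpha\ge\gamma:x_\alpha\in a_iH_i\}$ has size $\kappa$. As $|a_iH_i|\ge2$, we can choose $g\ne1$ with $g^{-1}\in a_iH_i$. Choose $k\in G\setminus H_i$. By (12) with $z=1$ and $\Gamma=\{g\}$ there are $\beta<\alpha$ in $J$ with $w(gx_\beta,gx_\alpha)=k$. But $a_iH_i=g^{-1}H_i$, so $gx_\beta,gx_\alpha\in H_i$ and $k\in H_i$, a contradiction. So some involution $x_\alpha$ with $\alpha\ge\gamma$ lies outside $E$, and (G2) holds.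

Hence $G$ is $\kappa$-good of order exactly $\kappa=\lambda^+$, and Corollary 5 gives the first sentence of (ii). For the second, a topologically closed class that represents $G$ has a member containing a subdivision of $K_{\lambda^+}$, and so it contains all graphs with at most $\lambda^+$ vertices. $\square$
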